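\title{Pebbles do not determinize tree-walking automata}

\begin{abstract}
We show that deterministic pebble tree-walking automata recognize strictly fewer tree languages than nondeterministic ones. One fixed nondeterministic tree-walking automaton without pebbles recognizes a language that no deterministic pebble automaton recognizes, whatever its number of pebbles. The automaton evaluates recursively nested trees, and the $k$-th level of the nesting gives a language in $(\mathrm{TWA}\cap\mathrm{DPA}_k)\setminus\mathrm{DPA}_{k-1}$. The lower bound is an induction on the number of pebbles. It contracts each use of the outermost pebble to a single step, and then applies a combinatorial lemma which says that a deterministic walker cannot see how three distant leaves of a homogeneous tree are bracketed.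
\end{abstract}

\section{The problem and the answer}\label{sec:intro}

\subsection*{Pebble automata}

A \emph{tree} over a finite alphabet $\Gamma$ is a finite tree in which every node carries a label from $\Gamma$ and has either no child (a \emph{leaf}) or a left and a right child (an \emph{internal} node). We write $a(s,t)$ for the tree with root label $a$, left subtree $s$ and right subtree $t$, and we address nodes by words over $\{0,1\}$, where $0$ means left and $1$ means right. A node is \emph{below} $z$ if it lies in the subtree rooted at $z$. The \emph{type} of a node records its position (root, left child or right child) and whether it is a leaf or internal.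

A \emph{pebble automaton} with $n\ge 0$ pebbles over $\Gamma$ has a finite set of states, some of them initial and some accepting, the pebbles $1,\dots,n$, and a set of transitions. A \emph{configuration} consists of a tree, a current node, a state, and a placement of the pebbles $i,\dots,n$ on nodes of the tree, for some $i\in\{1,\dots,n+1\}$. Its \emph{view} consists of the state, the label and the type of the current node, and the set of pebbles lying on the current node. A \emph{transition} consists of a view, one action and a new state. It is applicable in a configuration with that view if the action is permitted: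
\begin{itemize}
\item \emph{stay} is always permitted;
\item \emph{move to the parent} is permitted except at the root, and \emph{move to the left} or \emph{right child} is permitted at internal nodes;
\item \emph{drop pebble $i$} (on the current node) is permitted if the pebbles on the tree are exactly $i+1,\dots,n$;
\item \emph{lift pebble $i$} is permitted if the pebbles on the tree are exactly $i,\dots,n$ and pebble $i$ lies on the current node.
\end{itemize}
Thus pebbles obey a stack discipline with pebble $n$ at the bottom, and
\begin{equation}\label{eq:local}
\begin{array}{c}
\text{the set of applicable transitions depends only on the view}\\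
\text{and on the number of pebbles on the tree.}
\end{array}
\end{equation}
For a state $\iota$ of an automaton $A$, let $L(A,\iota)$ be the set of trees on which some run that starts at the root in state $\iota$, with no pebble on the tree, reaches an accepting state. The language $L(A)$ is the union of the sets $L(A,\iota)$ over the initial states $\iota$. The automaton is \emph{deterministic} if at most one transition is applicable in every configuration. The deterministic automata that we build have one initial state, and our lower bounds hold for all states $\iota$ at once, so it does not matter below whether one or several initial states are allowed.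

Let $\mathrm{PA}_n$ and $\mathrm{DPA}_n$ be the classes of languages recognized by arbitrary and by deterministic automata with $n$ pebbles, and let $\mathrm{PA}=\bigcup_n\mathrm{PA}_n$ and $\mathrm{DPA}=\bigcup_n\mathrm{DPA}_n$. Automata without pebbles are \emph{tree-walking automata}, and $\mathrm{TWA}=\mathrm{PA}_0$. Let $\mathrm{REG}$ be the class of regular tree languages. The problem, as posed in \cite{pebble}, starts from the following known results:
\begin{itemize}
\item $\mathrm{DPA}\subseteq\mathrm{PA}\subsetneq\mathrm{REG}$;
\item $\mathrm{PA}_n\subsetneq\mathrm{PA}_{n+1}$ and $\mathrm{DPA}_n\subsetneq\mathrm{DPA}_{n+1}$ for each $n\ge0$;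
\item $\mathrm{TWA}\not\subseteq\mathrm{DPA}_n$ for each $n\ge0$.
\end{itemize}
It asks whether $\mathrm{DPA}\subsetneq\mathrm{PA}$ or $\mathrm{DPA}=\mathrm{PA}$.

\subsection*{What one would guess}

A deterministic automaton without pebbles can perform a \emph{depth-first traversal}. In a state ``down'' it goes to the left child until it meets a leaf, and there it switches to ``up''. In ``up'' at a right child it goes to the parent; at a left child it goes to the parent and on to the right child in ``down''; at the root it has finished. It meets the leaves from left to right, so it can check any regular property of the word of leaf labels. What it cannot obviously do is leave a node, explore, and come back.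

A pebble repairs this, and thereby removes a guess. If a nondeterministic automaton guesses a node $z$ and then runs a terminating deterministic test from $z$, a deterministic automaton can put a pebble on each node in turn, run the test, search for the pebble and lift it. A guess made inside the test costs a second pebble, and so on. A fixed automaton has finitely many states, so one may hope that its guesses cost a bounded number of pebbles. The third result above does not destroy this hope: the language that it provides may depend on $n$, and a language outside $\mathrm{DPA}_n$ may lie in $\mathrm{DPA}_{n+1}$. Against the hope stands the fact that a walker can use the same states at every depth of a recursion, because its position in the tree stores the depth. This second consideration is the decisive one.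

\begin{theorem}\label{thm:main}
There is a tree-walking automaton $\mathcal M$ such that $L(\mathcal M)\in\mathrm{TWA}\setminus\mathrm{DPA}$. Hence $\mathrm{TWA}\not\subseteq\mathrm{DPA}$ and $\mathrm{DPA}\subsetneq\mathrm{PA}$.
\end{theorem}

Section~\ref{sec:units} defines $\mathcal M$ and the nested trees that it evaluates, and states a sharp form of the result, Theorem~\ref{thm:sharp}. Section~\ref{sec:upper} proves the upper bounds, and Sections~\ref{sec:plan}--\ref{sec:homog} the lower bound. Of the known results listed above, the proof uses only the inclusion $\mathrm{DPA}\subseteq\mathrm{REG}$, for all finite alphabets.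

\section{Units and the automaton $\mathcal M$}\label{sec:units}

\subsection*{Units}

We need a test that contains a guess and that calls itself on subtrees. Let $\Sigma=\{x,g_1,g_2,+,-\}$.

\begin{definition}\label{def:unit}
A \emph{level-$0$ unit} is a one-node tree labeled $+$ (\emph{positive}) or $-$ (\emph{negative}). A \emph{gadget} over level-$k$ units is a tree $\gamma=g_1(T_1,g_2(T_2,T_3))$ whose \emph{subunits} $T_i=T_i(\gamma)$ are level-$k$ units. The gadget is \emph{initial}, \emph{open}, \emph{final} if $T_1$, $T_2$, $T_3$, respectively, is positive. A \emph{level-$(k+1)$ unit} is obtained from a tree with at least one internal node, all of whose internal nodes are labeled $x$, by replacing each leaf by a gadget over level-$k$ units. The \emph{$x$-nodes} and the \emph{gadgets} of the unit are those of this top layer. The unit is \emph{positive} if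
\begin{itemize}
\item[$(*)$] there is an $x$-node $z$ of the unit with an initial gadget below it such that, if $\gamma_1,\gamma_2,\dots$ lists the gadgets of the unit from left to right, starting with the leftmost gadget below $z$, then for some $j\ge1$ the gadgets $\gamma_1,\dots,\gamma_{j-1}$ are open and $\gamma_j$ is final.
\end{itemize}
The list may leave the subtree of $z$. A unit that is not positive is \emph{negative}. Let $L_k$ be the set of positive level-$k$ units.
\end{definition}

In words: from an initial gadget climb to some ancestor $z$, drop to the leftmost gadget below $z$, and walk to the right through open gadgets until a final one is found. The guess is the height of $z$. Four kinds of gadgets will matter, given by the signs of $(T_1,T_2,T_3)$: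
\[
\text{wall}=(-,-,-),\quad \text{goal}=(-,-,+),\quad \text{start}=(+,-,-),\quad \text{blank}=(-,+,-).
\]
The \emph{meet} of two distinct gadgets of a unit is their lowest common ancestor. It is an $x$-node that has the earlier gadget in its left subtree and the later one in its right subtree. With one wall, one goal and one start among blanks, condition $(*)$ reads off the bracketing of these three.

\begin{lemma}\label{lem:shape}
Let $T$ be a unit of level at least $1$ whose gadgets are all blank, except for three gadgets $\gamma_{\mathrm w},\gamma_{\mathrm g},\gamma_{\mathrm s}$, in this order from left to right, which are a wall, a goal and a start. Let $y$ be the meet of $\gamma_{\mathrm g}$ and $\gamma_{\mathrm s}$. Then $T$ is positive if and only if $\gamma_{\mathrm w}$ is not below $y$.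
\end{lemma}

\begin{proof}
If $\gamma_{\mathrm w}$ is not below $y$, take $z=y$. The initial gadget $\gamma_{\mathrm s}$ is below $y$, the gadgets below $y$ that precede $\gamma_{\mathrm g}$ are blank, hence open, and $\gamma_{\mathrm g}$ is final.

Let $\gamma_{\mathrm w}$ be below $y$. The only initial gadget is $\gamma_{\mathrm s}$, so $z$ must be an ancestor of $\gamma_{\mathrm s}$. If $y$ is below $z$, then so is $\gamma_{\mathrm w}$, and the first non-blank gadget of the list is $\gamma_{\mathrm w}$. Otherwise $z$ lies in the right subtree of $y$; then $\gamma_{\mathrm g}$, which is in the left subtree, and $\gamma_{\mathrm w}$, which precedes it, are not in the list, and the first non-blank gadget is $\gamma_{\mathrm s}$. In both cases the list begins with blanks, which are not final, followed by a gadget that is neither final nor open. So no index $j$ works.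
\end{proof}

\subsection*{The automaton}

The automaton $\mathcal M$ has the states $\mathsf s$ (initial), $\mathsf d$, $\mathsf c_\ell,\mathsf c_r,\mathsf u_\ell,\mathsf u_r,\mathsf f_\ell,\mathsf f_r$, and one accepting state $\mathrm{acc}$. The letters stand for start, down, climb, up and found, and the index tells from which child the automaton has just arrived. ``Up in $\mathsf c$'' means: move to the parent, in state $\mathsf c_\ell$ if the current node is a left child and in state $\mathsf c_r$ if it is a right child; the same convention holds for $\mathsf u$ and $\mathsf f$. At the root of the input tree, ``up in $\mathsf f$'' means: stay and enter $\mathrm{acc}$; ``up in $\mathsf c$'' and ``up in $\mathsf u$'' are not applicable there. The complete list of rules is the following, where $*\in\{\ell,r\}$.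
\[
\begin{array}{c|c|l}
\text{label} & \text{state} & \text{possible steps}\\ \hline
x & \mathsf s & \text{left child in }\mathsf s;\ \text{right child in }\mathsf s\\
  & \mathsf c_* & \text{up in }\mathsf c;\ \text{left child in }\mathsf d\\
  & \mathsf d & \text{left child in }\mathsf d\\
  & \mathsf u_\ell & \text{right child in }\mathsf d\\
  & \mathsf u_r & \text{up in }\mathsf u\\
  & \mathsf f_* & \text{up in }\mathsf f\\ \hline
g_1 & \mathsf s & \text{left child in }\mathsf s\\
  & \mathsf d & \text{right child in }\mathsf d\\
  & \mathsf f_\ell & \text{up in }\mathsf c\\
  & \mathsf f_r & \text{up in }\mathsf f\\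
  & \mathsf u_r & \text{up in }\mathsf u\\ \hline
g_2 & \mathsf d & \text{left child in }\mathsf s;\ \text{right child in }\mathsf s\\
  & \mathsf f_\ell & \text{up in }\mathsf u\\
  & \mathsf f_r & \text{up in }\mathsf f\\ \hline
+ & \mathsf s & \text{up in }\mathsf f
\end{array}
\]
Entering a unit in $\mathsf s$ is a call, and leaving it in $\mathsf f$ is the answer ``positive''. No stack is needed: the label of the node where the answer arrives, and the side from which it arrives, tell which question was asked.

\begin{example}\label{ex:small}
Let $G_{\mathrm w}=g_1(-,g_2(-,-))$, $G_{\mathrm g}=g_1(-,g_2(-,+))$ and $G_{\mathrm s}=g_1(+,g_2(-,-))$, and consider the level-$1$ units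
\[
V^+=x\bigl(G_{\mathrm w},x(G_{\mathrm g},G_{\mathrm s})\bigr),\qquad V^-=x\bigl(x(G_{\mathrm w},G_{\mathrm g}),G_{\mathrm s}\bigr).
\]
On $V^+$ there is an accepting run, written as (address, state) with $\epsilon$ for the root:
\begin{multline*}
(\epsilon,\mathsf s),(1,\mathsf s),(11,\mathsf s),(110,\mathsf s),(11,\mathsf f_\ell),(1,\mathsf c_r),(10,\mathsf d),\\
(101,\mathsf d),(1011,\mathsf s),(101,\mathsf f_r),(10,\mathsf f_r),(1,\mathsf f_\ell),(\epsilon,\mathsf f_r),(\epsilon,\mathrm{acc}).
\end{multline*}
The guess is made at $(1,\mathsf c_r)$: one more step of climbing would lead down to the wall. On $V^-$, a run that descends in $\mathsf s$ to $G_{\mathrm w}$ or $G_{\mathrm g}$ stops at a leaf $-$. The remaining run leaves $G_{\mathrm s}$, arrives at $(\epsilon,\mathsf c_r)$, must continue with $(0,\mathsf d),(00,\mathsf d),(001,\mathsf d)$, and stops at one of the leaves $-$ of the wall. The two trees have the same word of leaf labels and differ by a rotation.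
\end{example}

\begin{lemma}\label{lem:M}
Let $T$ be a unit that occurs as a subtree of the input tree. Then $T$ is positive if and only if $\mathcal M$ has a run segment that starts at the root of $T$ in state $\mathsf s$, stays in $T$, and ends with the step ``up in $\mathsf f$'' at the root of $T$. In particular $\mathcal M$ accepts a unit if and only if it is positive.
\end{lemma}

\begin{proof}
We use induction on the level. At level $0$ the only rule is the one for $+$. Let $T$ have level $k+1$, and let $\gamma$ be a gadget of $T$. Every upward step of $\mathcal M$ is ``up in $\mathsf c$'', ``up in $\mathsf u$'' or ``up in $\mathsf f$''. The parent of $\gamma$ is an $x$-node, so $\gamma$ is entered in $\mathsf s$ or in $\mathsf d$.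

If $\gamma$ is entered in $\mathsf s$, the run goes to the root of $T_1$ in $\mathsf s$. When it leaves $T_1$ it arrives at the $g_1$-node in a state with index $\ell$, and only $\mathsf f_\ell$ has a rule. By induction, $\gamma$ can be left if and only if it is initial, and then by ``up in $\mathsf c$''.

If $\gamma$ is entered in $\mathsf d$, the run goes to the $g_2$-node in $\mathsf d$ and then to the root of $T_2$ or of $T_3$ in $\mathsf s$. On return to the $g_2$-node only $\mathsf f_\ell$ and $\mathsf f_r$ have rules. From $\mathsf f_\ell$ the run reaches the $g_1$-node in $\mathsf u_r$ and leaves $\gamma$ by ``up in $\mathsf u$''; from $\mathsf f_r$ it reaches the $g_1$-node in $\mathsf f_r$ and leaves by ``up in $\mathsf f$''. By induction, $\gamma$ can be left by ``up in $\mathsf u$'' if and only if it is open, by ``up in $\mathsf f$'' if and only if it is final, and in no other way.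

Now follow a segment as in the statement through the top layer. In $\mathsf s$ it can only descend, so it enters some gadget in $\mathsf s$; this gadget is initial and is left in $\mathsf c$. The segment does not end in $\mathsf c$, so after climbing to some $x$-node $z$ of $T$ it goes to the left child in $\mathsf d$, and it descends to the leftmost gadget $\gamma_1$ below $z$. If a gadget is left in $\mathsf u$, the run climbs until it arrives at an $x$-node from the left, passes to the right child in $\mathsf d$, and descends to the next gadget of $T$ in the left-to-right order; if there is no next gadget, it arrives at the root of $T$ in $\mathsf u_r$, where only ``up in $\mathsf u$'' remains. So the segment crosses open gadgets $\gamma_1,\dots,\gamma_{j-1}$, leaves a final gadget $\gamma_j$ in $\mathsf f$, and climbs in $\mathsf f$ to the root. This is $(*)$. Conversely, under $(*)$ each of the steps just described is available.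

The last claim holds because $\mathrm{acc}$ is entered only by ``up in $\mathsf f$'' at the root of the input tree.
\end{proof}

So $L_k$ is the set of level-$k$ units in $L(\mathcal M)$. Each of these slices can be determinized with pebbles, but the price grows with the level.

\begin{theorem}\label{thm:sharp}
For each $k\ge1$ we have $L_k\in(\mathrm{TWA}\cap\mathrm{DPA}_k)\setminus\mathrm{DPA}_{k-1}$. Moreover, no language in $\mathrm{DPA}_{k-1}$ contains all positive level-$k$ units and no negative one.
\end{theorem}

\section{One pebble per level suffices}\label{sec:upper}

\begin{proposition}\label{prop:upper}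
For each $k\ge 1$ we have $L_k\in\mathrm{TWA}\cap\mathrm{DPA}_k$.
\end{proposition}

\begin{proof}
\emph{Checking the format.} We first describe a deterministic automaton without pebbles that checks whether the input is a level-$k$ unit and, if it is, ends at the root. Assign roles from the top down, giving the root the role $\mathsf{unit}_k$, according to the following table, in which $1\le j\le k$.
\[
\begin{array}{c|l|c}
\text{role} & \text{requirement} & \text{roles of the children}\\ \hline
\mathsf{unit}_0 & \text{leaf labeled $+$ or $-$} & \\
\mathsf{unit}_j & \text{internal, labeled }x & \mathsf{top}_j,\ \mathsf{top}_j\\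
\mathsf{top}_j & \text{internal, labeled }x & \mathsf{top}_j,\ \mathsf{top}_j\\
               & \text{or internal, labeled }g_1 & \mathsf{unit}_{j-1},\ \mathsf{half}_j\\
\mathsf{half}_j & \text{internal, labeled }g_2 & \mathsf{unit}_{j-1},\ \mathsf{unit}_{j-1}
\end{array}
\]
By induction on $j$, the subtree of a node with role $\mathsf{unit}_j$ meets all requirements if and only if it is a level-$j$ unit. The automaton makes a depth-first traversal, checks each node when it first arrives there, and stops without accepting at the first violation. It keeps in its state the index $j$ of the current node and, when it descends, the full role. At a node that has passed the check, the roles of the children are determined by the label and the index. On the way up the index can be recomputed: it increases by one if the parent is labeled $g_2$, or is labeled $g_1$ and is reached from the left, and otherwise it does not change.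

Running this check and then $\mathcal M$ shows $L_k\in\mathrm{TWA}$, by Lemma~\ref{lem:M}.

\emph{Evaluating the sign.} For $0\le j\le k$ we define a deterministic terminating procedure $\mathrm{Eval}_j$. It starts at the root of a level-$j$ unit $T$ inside the input, with exactly the pebbles $j+1,\dots,k$ on the tree. It uses only the pebbles $1,\dots,j$, and it ends at the root of $T$ with these pebbles lifted and with the sign of $T$ in its state. The format check followed by $\mathrm{Eval}_k$ then recognizes $L_k$ with $k$ pebbles.

$\mathrm{Eval}_0$ reads the label. Let $j\ge1$. The root of $T$ is the only $x$-node of $T$ whose parent is missing or is labeled $g_1$ or $g_2$; this is tested by a step up and a step back, remembering the side. So the automaton can traverse the top layer of $T$ depth-first, treating the $g_1$-nodes of the gadgets as leaves. At such a node it can test whether the gadget is initial, open or final: it walks to the root of $T_1$, $T_2$ or $T_3$, remembers which, calls $\mathrm{Eval}_{j-1}$, and walks back. $\mathrm{Eval}_j$ traverses the top layer, and at its first arrival at an $x$-node $z$ it does the following.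
\begin{enumerate}
\item It drops pebble $j$ on $z$.
\item It traverses the top layer below $z$, until it returns to pebble $j$ from the right child, and tests whether some gadget below $z$ is initial. If none is, the result is \emph{failure} and step 3 is skipped.
\item It goes to the leftmost gadget below $z$ and repeats: if the current gadget is final, the result is \emph{success}; otherwise, if it is not open, the result is failure; otherwise it goes to the next gadget of $T$, and the result is failure if the root of $T$ is reached from the right, that is, if there is none.
\item It climbs to the root of $T$, traverses the top layer until it finds pebble $j$, and lifts it.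
\end{enumerate}
After a success it climbs to the root of $T$ and answers ``positive''. After a failure it is at $z$ and resumes the outer traversal; if that traversal ends, it is at the root of $T$ and answers ``negative''.

The loop in step 3 succeeds if and only if the index in $(*)$ exists. If it succeeds at some gadget, all earlier ones were open. Conversely, if $\gamma_1,\dots,\gamma_{i-1}$ are open and $\gamma_i$ is final, the loop cannot fail before $\gamma_i$ and succeeds there at the latest. So $\mathrm{Eval}_j$ decides $(*)$. It calls $\mathrm{Eval}_{j-1}$ only in steps 2 and 3, when exactly the pebbles $j,\dots,k$ are on the tree, so the stack discipline is respected. The depth of the calls is at most $k$, so for fixed $k$ finitely many states suffice.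
\end{proof}

\section{The lower bound: statement and plan}\label{sec:plan}

A \emph{$k$-hole context} is a tree in which $k$ leaf positions, numbered from left to right, are unlabeled \emph{holes}. We write $E[E_1,\dots,E_k]$ for the result of filling the holes of $E$ with trees or contexts, and we put a dot in place of $E_i$ if hole $i$ stays open. A one-hole context may be \emph{trivial}, that is, consist of the hole alone.

\begin{proposition}\label{prop:main}
Let $n\ge0$, let $\Gamma\supseteq\Sigma$ be a finite alphabet, and let $A$ be a deterministic automaton with $n$ pebbles over $\Gamma$. There are a positive level-$(n+1)$ unit $T^+$ and a negative level-$(n+1)$ unit $T^-$ such that for every one-hole context $C$ over $\Gamma$ and every state $\iota$ of $A$,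
\[
C[T^+]\in L(A,\iota)\iff C[T^-]\in L(A,\iota).
\]
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:sharp} from Proposition~\ref{prop:main}]
Let $A$ be a deterministic automaton with $n$ pebbles over $\Sigma$. With $\Gamma=\Sigma$ and the trivial context, the proposition gives a positive and a negative level-$(n+1)$ unit $T^+,T^-$ such that $L(A)$ contains both or neither. By Lemma~\ref{lem:M}, $T^+\in L(\mathcal M)$ and $T^-\notin L(\mathcal M)$. So $L(\mathcal M)\notin\mathrm{DPA}_n$ for every $n$, while $L(\mathcal M)\in\mathrm{TWA}\subseteq\mathrm{PA}$. Since $\mathrm{DPA}\subseteq\mathrm{PA}$, this proves Theorem~\ref{thm:main}. With $n=k-1$ the same pair proves the second statement of Theorem~\ref{thm:sharp}, and hence $L_k\notin\mathrm{DPA}_{k-1}$. Proposition~\ref{prop:upper} supplies the rest.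
\end{proof}

The theorems use only the trivial context and the alphabet $\Sigma$. The general form is what the induction on $n$ needs. The level $n+1$ cannot be lowered to $n$ when $n\ge1$, by Proposition~\ref{prop:upper}, and determinism cannot be dropped, by Lemma~\ref{lem:M}. We describe the two smallest cases.

\emph{No pebble.} The units $V^\pm$ of Example~\ref{ex:small} are too small: a deterministic walker separates them by reading the label of the left child of the root. We therefore spread the wall, the goal and the start far apart, inside a large tree of blanks chosen so that the walker cannot detect further padding. What remains of the difference is the bracketing of three holes, $(1,(2,3))$ or $((1,2),3)$. Section~\ref{sec:rot} shows, in an abstract setting, that a deterministic walker that is insensitive to padding is also insensitive to this rotation. Section~\ref{sec:homog} constructs the padding.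

\emph{One pebble.} Cut the run into \emph{phases}, from a drop of the pebble to the following lift. While the pebble lies at a node $y$, the automaton acts as a deterministic automaton without pebbles on the tree in which $y$ is marked. The case $n=0$, applied to this automaton over the alphabet with marks, gives level-$1$ units $P^+,P^-$ that it confuses in every context. Build all gadgets from $P^+$ and $P^-$. A phase may learn the sign of the subunit that contains $y$, which is local information, like a label $\pm$ at level $0$. But all gadgets away from $y$ look alike to it, so it cannot locate the wall or the goal. Between phases the automaton is a deterministic walker with no landmark. We are back in the case $n=0$, with one complication: the outcome of a phase at $y$ depends on the whole tree and not only on the neighborhood of $y$. Sections~\ref{sec:phase} and~\ref{sec:frames} make this dependence finite and compositional.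

\section{Deterministic devices do not see a rotation}\label{sec:rot}

What matters about a context is how a walker passes through it: where and in which state it leaves, given where and in which state it entered.

Fix a finite set $X$ of states. A \emph{device} with a finite set $\Pi$ of \emph{ports} is a partial map $\tau\colon\Pi\times X\rightharpoonup\Pi\times X$. The equation $\tau(j,p)=(k,q)$ means that a token entering through port $j$ in state $p$ leaves through port $k$ in state $q$. Devices are composed by \emph{connecting} ports in pairs. The ports of the composite are the unconnected ports, and its values are found by following the token: leaving through a connected port in state $q$ means entering through the partner port in state $q$. The value is undefined if some application is undefined or if the token never reaches an unconnected port. Several connections can be made at once or one after the other, in any order, with the same result. Indeed, the run of the token through the whole network splits into maximal segments inside the part that was composed first, and the run is finite and defined if and only if there are finitely many segments and each is finite and defined.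

A device with one port is a partial map $\varphi\colon X\rightharpoonup X$. Connecting it to a port $i$ of $\tau$ is called \emph{closing} $i$ with $\varphi$: whenever the token leaves through $i$ in state $q$, it re-enters through $i$ in state $\varphi(q)$. When $\varphi$ is fixed, $\tau[i]$ denotes the result.

Let $\vartheta$ be a device with ports $U,L,R$ (up, left, right). Take an upper and a lower copy of $\vartheta$. Connecting port $U$ of the lower copy to port $L$ of the upper copy gives $\vartheta_L$, and connecting it to port $R$ gives $\vartheta_R$. Both have the ports $U,1,2,3$, named as in Figure~\ref{fig:rot}.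

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\node (u) at (0,1.3) {$U$};
\node[draw,circle] (a) at (0,0) {$\vartheta$};
\node[draw,circle] (b) at (-1.3,-1.4) {$\vartheta$};
\node (p1) at (-2.2,-2.7) {$1$};
\node (p2) at (-0.4,-2.7) {$2$};
\node (p3) at (1.3,-1.4) {$3$};
\draw (u)--(a);
\draw (a)--node[above left] {\scriptsize $L$} (b);
\draw (a)--node[above right] {\scriptsize $R$} (p3);
\draw (b)--node[above left] {\scriptsize $L$} (p1);
\draw (b)--node[above right] {\scriptsize $R$} (p2);
\node at (-2,0.8) {$\vartheta_L$};
\node (v) at (5.5,1.3) {$U$};
\node[draw,circle] (c) at (5.5,0) {$\vartheta$};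
\node[draw,circle] (d) at (6.8,-1.4) {$\vartheta$};
\node (q1) at (4.2,-1.4) {$1$};
\node (q2) at (5.9,-2.7) {$2$};
\node (q3) at (7.7,-2.7) {$3$};
\draw (v)--(c);
\draw (c)--node[above left] {\scriptsize $L$} (q1);
\draw (c)--node[above right] {\scriptsize $R$} (d);
\draw (d)--node[above left] {\scriptsize $L$} (q2);
\draw (d)--node[above right] {\scriptsize $R$} (q3);
\node at (7.5,0.8) {$\vartheta_R$};
\end{tikzpicture}
\caption{The two ways of stacking two copies of a device $\vartheta$ with ports $U,L,R$. In $\vartheta_L$, ports $1,2$ are the ports $L,R$ of the lower copy and port $3$ is the port $R$ of the upper copy. In $\vartheta_R$, port $1$ is the port $L$ of the upper copy and ports $2,3$ are the ports $L,R$ of the lower copy.}\label{fig:rot}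
\end{figure}

\begin{lemma}[Rotation lemma]\label{lem:rot}
Let $\varphi\colon X\rightharpoonup X$ satisfy:
\begin{itemize}
\item[(H1)] closing both $L$ and $R$ of $\vartheta$ with $\varphi$ gives the one-port device $\varphi$;
\item[(H2)] for $\tau\in\{\vartheta_L,\vartheta_R\}$ and $i\in\{1,2,3\}$ we have $\tau[i]=\vartheta$, where the two remaining ports among $1,2,3$ are renamed $L,R$ in increasing order.
\end{itemize}
Then $\vartheta_L=\vartheta_R$.
\end{lemma}

One should think of $\varphi$ as the behavior of a tree of blanks and of $\vartheta$ as that of a two-hole context. Then (H1) says that the context filled with two blank trees behaves as one blank tree, and (H2) says that an extra branching point that carries a blank tree is invisible, wherever it is inserted.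

\begin{example}[Depth-first traversal]\label{ex:dfs}
Let $X=\{\mathsf d,\mathsf u\}$, let $\varphi(\mathsf d)=\mathsf u$, and let $\vartheta(U,\mathsf d)=(L,\mathsf d)$, $\vartheta(L,\mathsf u)=(R,\mathsf d)$, $\vartheta(R,\mathsf u)=(U,\mathsf u)$, all other values being undefined. Following the token, both $\vartheta_L$ and $\vartheta_R$ are given by
\[
(U,\mathsf d)\mapsto(1,\mathsf d),\quad(1,\mathsf u)\mapsto(2,\mathsf d),\quad(2,\mathsf u)\mapsto(3,\mathsf d),\quad(3,\mathsf u)\mapsto(U,\mathsf u).
\]
Closing a port removes it from such a chain, so (H1) and (H2) hold.
\end{example}

\begin{example}[(H2) is needed]\label{ex:sibling}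
Let $X=\{p\}$, let $\varphi$ be nowhere defined, and let $\vartheta(L,p)=(R,p)$ be the only value of $\vartheta$ (``go to the sibling''). Then (H1) holds and $\vartheta_L(1,p)=(2,p)$, but $\vartheta_R(1,p)$ is undefined. Here (H2) fails, since $\vartheta_R[3](1,p)$ is undefined.
\end{example}

\begin{example}[Determinism is needed]\label{ex:nondet}
Allow a device to have several outputs for one input, and let a composite output the results of all finite runs. Add to Example~\ref{ex:dfs} a state $\mathsf c$, with $\varphi(\mathsf c)$ undefined, that climbs and may turn into a search, as in $\mathcal M$:
\[
\vartheta(L,\mathsf c)=\{(U,\mathsf c),(L,\mathsf d)\},\qquad\vartheta(R,\mathsf c)=\{(U,\mathsf c),(L,\mathsf d),(R,\mathsf d)\}.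
\]
Inputs in the states $\mathsf d,\mathsf u$ behave as before, and (H1) still holds. For both composites $\tau$ we get $\tau(1,\mathsf c)=\{(U,\mathsf c),(1,\mathsf d)\}$ and $\tau(2,\mathsf c)=\{(U,\mathsf c),(1,\mathsf d),(2,\mathsf d)\}$, but
\[
\vartheta_L(3,\mathsf c)=\{(U,\mathsf c),(1,\mathsf d),(3,\mathsf d)\},\qquad \vartheta_R(3,\mathsf c)=\{(U,\mathsf c),(1,\mathsf d),(2,\mathsf d),(3,\mathsf d)\}.
\]
Closing port $1$ replaces the output $(1,\mathsf d)$ by $(2,\mathsf d)$, closing port $2$ replaces $(2,\mathsf d)$ by $(3,\mathsf d)$, and closing port $3$ leaves $\tau(1,\mathsf c)$ and $\tau(2,\mathsf c)$ unchanged. In all six cases the smaller remaining port sends $\mathsf c$ to $(U,\mathsf c)$ and to itself in $\mathsf d$, and the larger one sends $\mathsf c$ to $(U,\mathsf c)$ and to both remaining ports in $\mathsf d$. So (H2) holds and $\vartheta_L\ne\vartheta_R$. The extra output is the passage from the start in hole $3$ to the goal in hole $2$ that avoids the wall in hole $1$.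
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:rot}]
Throughout, $\tau$ stands for $\vartheta_L$ or $\vartheta_R$. The idea is that (H2) determines most values of $\tau$ from $\vartheta$. In the remaining cases the two composites send the same input to different ports. Closing these ports forces the token to travel from each of them to the other, which in a deterministic device is an endless loop, and (H1) forbids the loop.

\emph{Step 1: shadows.} If $\tau(j,p)=(k,q)$ and $i\notin\{j,k\}$, then $\tau[i](j,p)=(k,q)$; if $\tau(j,p)$ is undefined and $i\neq j$, then $\tau[i](j,p)$ is undefined. By (H2), each such fact is a value of $\vartheta$. Closing $1$ renames $2,3$ to $L,R$; closing $2$ renames $1,3$ to $L,R$; closing $3$ renames $1,2$ to $L,R$. The table lists what each value of $\tau(j,p)$ forces, with $\uparrow$ for ``undefined'' and a dash where no closing is available.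
\[
\begin{array}{c|c|ccccc}
\text{input} & \text{forced value of} & \uparrow & (U,q) & (1,q) & (2,q) & (3,q)\\ \hline
(U,p) & \vartheta(U,p) & \uparrow & (U,q) & (L,q) & (L,q)\text{ and }(R,q) & (R,q)\\
(1,p) & \vartheta(L,p) & \uparrow & (U,q) & (L,q) & (R,q) & (R,q)\\
(2,p) & \vartheta(L,p) & \uparrow & (U,q) & - & (L,q) & (R,q)\\
(2,p) & \vartheta(R,p) & \uparrow & (U,q) & (L,q) & (R,q) & -\\
(3,p) & \vartheta(R,p) & \uparrow & (U,q) & (L,q) & (L,q) & (R,q)
\end{array}
\]

\emph{Step 2: bouncing and traps.} Let $\{P,\bar P\}=\{L,R\}$. Write $(P,q)\rightsquigarrow(\bar P,r)$ if there are states $q_0=q,q_1,\dots,q_m$ such that all $\varphi(q_t)$ are defined,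
\[
\vartheta(P,\varphi(q_t))=(P,q_{t+1})\ \text{ for }t<m,\qquad\text{and}\qquad\vartheta(P,\varphi(q_m))=(\bar P,r).
\]
The \emph{closed run} is the run of the token in $\vartheta$ with both $L$ and $R$ closed by $\varphi$. An output $(P,q)$ of $\vartheta$ is \emph{trapped} if the closed run that continues from it never leaves through $U$. If $(P,q)\rightsquigarrow(\bar P,r)$, the closed run from $(P,q)$ reaches the output $(\bar P,r)$ after at least one application of $\vartheta$. Since the closed run is unique, we obtain:
\begin{itemize}
\item[(T)] If $(P,q)\rightsquigarrow(\bar P,r)$ and $(\bar P,r)$ is trapped, then $(P,q)$ is trapped. If $(L,q)\rightsquigarrow(R,r)\rightsquigarrow(L,q)$, then $(L,q)$ and $(R,r)$ are trapped.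
\end{itemize}
Bounces arise as follows.
\begin{itemize}
\item[(B)] Let $\tau(j,p)=(i,q)$ with $i\in\{1,2,3\}\setminus\{j\}$, and let $\tau[i](j,p)=(k,r)$ with $k\in\{1,2,3\}$. Then $(L,q)\rightsquigarrow(R,r)$ if $i<k$, and $(R,q)\rightsquigarrow(L,r)$ if $i>k$.
\end{itemize}
Indeed, by the definition of closing there are $q_0=q,\dots,q_m$ with all $\varphi(q_t)$ defined, $\tau(i,\varphi(q_t))=(i,q_{t+1})$ for $t<m$, and $\tau(i,\varphi(q_m))=(k,r)$. Close the third port, the one different from $i$ and $k$. These values survive, and by (H2) they are values of $\vartheta$, with the smaller of $i,k$ named $L$ and the larger $R$.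
\begin{itemize}
\item[(D)] Let $(P,q)\rightsquigarrow(\bar P,r)$. Consider a run of $\vartheta_P$ in which the upper copy outputs $(P,q)$ and which ends with an output $(P',s)$, $P'\in\{L,R\}$, of the lower copy. Then $(P',s)$ is not trapped.
\end{itemize}
Take $q_0,\dots,q_m$ as in the definition of $\rightsquigarrow$. When the upper copy outputs $(P,q_t)$, the lower copy receives $(U,q_t)$. If $\vartheta(U,q_t)=(U,s')$, then $s'=\varphi(q_t)$ by (H1), so the upper copy receives $(P,\varphi(q_t))$ and outputs $(P,q_{t+1})$, or $(\bar P,r)$ if $t=m$. The output $(\bar P,r)$ would end the run at a port of the upper copy, which is excluded. So there is a first $t\le m$ for which $\vartheta(U,q_t)$ is not of the form $(U,s')$. The run is defined, so this value is its last output $(P',s)$. As $\varphi(q_t)$ is defined, (H1) says that the closed run from the input $(U,q_t)$ leaves through $U$. It does so after the output $(P',s)$, which is therefore not trapped.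

\emph{Step 3: inputs at $U$.} The value $(2,q)$ is impossible, since it forces two values of $\vartheta(U,p)$. The other columns of the first row force different values, so $\tau(U,p)$ is determined by $\vartheta(U,p)$, and $\vartheta_L(U,p)=\vartheta_R(U,p)$.

\emph{Step 4: inputs at $1$.} Suppose $\vartheta_L(1,p)\ne\vartheta_R(1,p)$. By the second row, $\vartheta(L,p)=(R,q)$ for some $q$, and $\tau(1,p)=(2,q)$, $\tau'(1,p)=(3,q)$, where $\{\tau,\tau'\}=\{\vartheta_L,\vartheta_R\}$. By (H2), $\vartheta(L,p)=(R,q)$ means $\tau[2](1,p)=(3,q)$ and $\tau'[3](1,p)=(2,q)$. By (B), $(L,q)\rightsquigarrow(R,q)$ and $(R,q)\rightsquigarrow(L,q)$, so both outputs are trapped by (T). In the run of $\vartheta_R$ from $(1,p)$ the upper copy first outputs $\vartheta(L,p)=(R,q)$, and the run ends at port $2$ or $3$ in state $q$, that is, with the output $(L,q)$ or $(R,q)$ of the lower copy. This contradicts (D).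

\emph{Step 5: inputs at $3$.} Let $\vartheta'$ be $\vartheta$ with the names $L$ and $R$ exchanged. Then $\vartheta'_L$ is $\vartheta_R$ and $\vartheta'_R$ is $\vartheta_L$, with the names $1$ and $3$ exchanged, and (H1), (H2) hold for $\vartheta'$. Step 4 for $\vartheta'$ gives $\vartheta_L(3,p)=\vartheta_R(3,p)$.

\emph{Step 6: inputs at $2$.} Suppose $\vartheta_L(2,p)\neq\vartheta_R(2,p)$. The third row separates any two values that are not at port $1$, and the fourth row any two values that are not at port $3$. So $\tau(2,p)=(1,q)$ and $\tau'(2,p)=(3,r)$ with $\{\tau,\tau'\}=\{\vartheta_L,\vartheta_R\}$, and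
\[
\vartheta(R,p)=(L,q),\qquad\vartheta(L,p)=(R,r).
\]
By (H2), the second equation gives $\tau[1](2,p)=(3,r)$ and the first gives $\tau'[3](2,p)=(1,q)$. By (B), $(L,q)\rightsquigarrow(R,r)\rightsquigarrow(L,q)$, so $(L,q)$ is trapped. To use (D) we need a run in which the upper copy outputs $(L,q)$ or $(R,r)$; we take the run of $\vartheta_L$ from $(3,p)$. By the last row, $\vartheta(R,p)=(L,q)$ implies $\vartheta_L(3,p)\in\{(1,q),(2,q)\}$. The upper copy first outputs $(L,q)$, and the run ends with the output $(L,q)$ or $(R,q)$ of the lower copy. By (D) this output is not trapped. So it is $(R,q)$, we have $\vartheta_L(3,p)=(2,q)$, and $(R,q)$ is not trapped. By (H2), $\vartheta(R,p)=(L,q)$ means $\vartheta_L[2](3,p)=(1,q)$, and (B) gives $(R,q)\rightsquigarrow(L,q)$. By (T), $(R,q)$ is trapped, a contradiction.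
\end{proof}

\section{The outermost pebble as a mark}\label{sec:phase}

We prove Proposition~\ref{prop:main} by induction on $n$. From here to the end, $n$, $\Gamma$ and $A$ are fixed, $Q$ is the set of states of $A$, and if $n\ge1$ the proposition is assumed for $n-1$ pebbles, for all alphabets and all automata. Let $\mathrm{acc}$ and $\bot$ be new symbols and $Q^+=Q\cup\{\mathrm{acc}\}$.

Let $\Gamma'=\Gamma\times\{0,1\}$, where $a\in\Gamma$ is identified with $(a,0)$; a node with a label $(a,1)$ is \emph{marked}. For a tree or context $t$ over $\Gamma$ and a labeled node $y$, let $t^y$ be $t$ with the node $y$ marked.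

Let $n\geq 1$. For a tree $t$ over $\Gamma$, a node $y$ and $p\in Q$, start $A$ at $y$ in state $p$ with pebble $n$ on $y$ and no other pebble on the tree. The \emph{outcome} $\rho(t,y,p)\in Q^+\cup\{\bot\}$ of this phase is
\begin{itemize}
\item $\mathrm{acc}$, if an accepting state (possibly $p$) occurs before pebble $n$ is lifted;
\item $q\in Q$, if pebble $n$ is lifted, no accepting state occurs before the first such lift, and $q$ is the state right after it;
\item $\bot$ otherwise.
\end{itemize}
Both restrictions on pebbles are used here. By the stack discipline, pebble $n$ does not move during the phase and the others are lifted before it, so it acts as a mark. Since a pebble is lifted only at the current node, the phase ends at the node $y$ where it began, so a state describes its outcome.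

\begin{lemma}\label{lem:Aprime}
Let $n\ge1$. There is a deterministic automaton $A'$ with $n-1$ pebbles over $\Gamma'$, having states $\iota_{p,o}$ for $p\in Q$ and $o\in Q^+$, such that for all $t,y,p,o$,
\[
t^y\in L(A',\iota_{p,o})\iff\rho(t,y,p)=o .
\]
\end{lemma}

\begin{proof}
The states are $\iota_{p,o}$, $\mathrm{up}_{p,o}$, $\mathrm{sib}_{p,o}$, the triples $(q,m,o)$ with $q\in Q$ and $0\le m\le n-1$, and one accepting state $\top$, which has no transitions.

\emph{Search for the mark.} This is a depth-first traversal. In $\iota_{p,o}$: at a marked node, stay and enter $(p,0,o)$; at an unmarked internal node, go to the left child in $\iota_{p,o}$; at an unmarked leaf, stay and enter $\mathrm{up}_{p,o}$. In $\mathrm{up}_{p,o}$: at a left child, go to the parent in $\mathrm{sib}_{p,o}$; at a right child, go to the parent in $\mathrm{up}_{p,o}$; at the root, stop. In $\mathrm{sib}_{p,o}$: go to the right child in $\iota_{p,o}$. On $t^y$ the search ends at $y$ in state $(p,0,o)$.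

\emph{Simulation.} The state $(q,m,o)$ stands for: $A$ is in state $q$ and the pebbles $n-m,\dots,n$ are on the tree, pebble $n$ being represented by the mark. The counter $m$ is kept because of \eqref{eq:local}: two transitions of $A$ may share a view and be told apart only by the number of pebbles. If $q$ is accepting, $A'$ enters $\top$ when $o=\mathrm{acc}$ and stops otherwise. Let $q$ be non-accepting, let $(a,\epsilon)$ be the current label, let $B'$ be the set of pebbles on the current node, and let $B=B'\cup\{n\}$ if $\epsilon=1$ and $B=B'$ otherwise. If no configuration of $A$ with $m+1$ pebbles on the tree has the view formed by $q$, $a$, the current type and $B$, then $A'$ stops. Otherwise, by \eqref{eq:local} and determinism, all such configurations have the same applicable transition, or none. If there is none, $A'$ stops. If there is one, let $q'$ be its new state. A stay or move is executed and $A'$ enters $(q',m,o)$. A drop concerns pebble $n-m-1\ge1$; it is executed and $A'$ enters $(q',m+1,o)$. A lift concerns pebble $n-m$. If $m\ge1$ it is executed and $A'$ enters $(q',m-1,o)$. If $m=0$, the phase is over, and $A'$ enters $\top$ when $o=q'$ and stops otherwise.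

There is at most one transition for each view of $A'$, so $A'$ is deterministic. By induction on the number of steps, on $t^y$ the simulation visits the same nodes and places the pebbles $1,\dots,n-1$ in the same way as the phase of $A$, until an accepting state or the lift of pebble $n$ occurs. At that moment it enters $\top$ exactly if the outcome is $o$.
\end{proof}

An equivalence relation $\equiv$ on trees over $\Gamma'$ is a \emph{congruence} if $s\equiv s'$ implies $C[s]\equiv C[s']$ for every one-hole context $C$ over $\Gamma'$.

\begin{lemma}\label{lem:classes}
There are a congruence $\equiv$ with finitely many classes on trees over $\Gamma'$, a positive level-$n$ unit $P^+$ and a negative level-$n$ unit $P^-$ such that $P^+\equiv P^-$ and, if $n\ge1$, the outcome $\rho(t,y,p)$ depends only on $p$ and on the class of $t^y$.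
\end{lemma}

\begin{proof}
If $n=0$, let all trees be equivalent and let $P^\pm$ be the one-node trees $+$ and $-$. Let $n\ge1$. Put $s\equiv s'$ if $C[s]\in L(A',\iota)\Leftrightarrow C[s']\in L(A',\iota)$ for all one-hole contexts $C$ over $\Gamma'$ and all states $\iota$ of $A'$. This is a congruence, because a composition of one-hole contexts is a one-hole context.

Recall that a tree language $L$ is regular if some deterministic bottom-up automaton recognizes it: there is a map from trees to a finite set of states such that the state of a tree is determined by the root label and the states of the two subtrees (by the label alone for a one-node tree), and membership in $L$ is determined by the state. Then membership of $C[s]$ in $L$ depends only on $C$ and the state of $s$. Each of the finitely many languages $L(A',\iota)$ is in $\mathrm{DPA}\subseteq\mathrm{REG}$, so trees with the same state in all the corresponding bottom-up automata are equivalent, and $\equiv$ has finitely many classes.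

The induction hypothesis, applied to $A'$ over $\Gamma'\supseteq\Sigma$, gives level-$n$ units $P^\pm$ with $P^+\equiv P^-$. Finally, the class of $t^y$ determines, through the trivial context, the set of $o$ with $t^y\in L(A',\iota_{p,o})$. By Lemma~\ref{lem:Aprime} this set is $\{\rho(t,y,p)\}$, or it is empty and $\rho(t,y,p)=\bot$.
\end{proof}

Let $\mathcal K$ be the finite set of classes and $[s]$ the class of $s$. Replacing the arguments one at a time, we see that a $k$-hole context $E$ over $\Gamma'$ induces a map $\mathcal K^k\to\mathcal K$ with $E([s_1],\dots,[s_k])=[E[s_1,\dots,s_k]]$.

\section{Frames, walkers and composition}\label{sec:frames}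

We want to describe the pebble-free part of a run as the run of a token through devices, one device for each piece of the tree. A piece does not determine its device alone. The type of its root depends on where it hangs, and the outcome of a phase that begins inside it depends on what is above and below. What is below is summarized by a class for each hole. What is above is summarized by a frame.

A \emph{frame} is a pair $\alpha=(\sigma,h)$ with $\sigma\in\{\text{root},\text{left},\text{right}\}$ and $h\colon\mathcal K\times Q\to Q^+\cup\{\bot\}$. There are finitely many frames. The intended meaning is that the piece hangs in position $\sigma$, and that a phase started in state $p$ has the outcome $h(\kappa,p)$ when the marked subtree rooted at the top of the piece has class $\kappa$.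

A \emph{piece} is a context over $\Gamma$ with $k\ge0$ holes whose root is not a hole; a tree is a piece with $k=0$. Let $E$ be a piece, let $c=(c_1,\dots,c_k)\in\mathcal K^k$ be classes attached to its holes, and let $\alpha=(\sigma,h)$ be a frame. The \emph{walker} in $(E,c,\alpha)$ moves on pairs $(y,q)$, where $y$ is a labeled node of $E$ and $q\in Q^+$.
\begin{itemize}
\item[(W1)] If $q$ is $\mathrm{acc}$ or an accepting state, it goes to the parent in state $\mathrm{acc}$. At the root of $E$ it exits through $U$ in state $\mathrm{acc}$, whatever $\sigma$ is.
\item[(W2)] Otherwise, give $y$ its type in $E$, where the root has position $\sigma$ and the parent of a hole is internal, and consider the transition of $A$ that is applicable at such a node in state $q$ with no pebble on the tree. This situation occurs in a configuration of $A$ (fill the holes, and add a parent if $\sigma$ is not root), so there is at most one such transition. If there is none, the walker stops. A stay or move is executed; a move up from the root of $E$, which is not applicable if $\sigma$ is root, is an exit through $U$, and a move into hole $i$ is an exit through $i$. A drop, necessarily of pebble $n$, with new state $p$ is replaced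 by a step to $\bigl(y,h(E^y(c),p)\bigr)$, and the walker stops if $h(E^y(c),p)=\bot$.
\end{itemize}
For a tree $t$, $E^y(c)$ means $[t^y]$. The device $b_\alpha(E,c)$ over the state set $Q^+$ has the ports $U,1,\dots,k$. The input $(U,p)$ starts the walker at the root of $E$ in state $p$, the input $(i,p)$ starts it at the parent of hole $i$ in state $p$, and the output is the port and state of the exit, undefined if there is none. For a tree $t$ this is a partial map $\beta_\alpha(t)\colon Q^+\rightharpoonup Q^+$. The \emph{frame of hole $i$} is $\alpha\cdot_i(E,c)=(\sigma_i,h_i)$, where $\sigma_i$ is the side of hole $i$ and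
\[
h_i(\kappa,p)=h\bigl(E(c_1,\dots,c_{i-1},\kappa,c_{i+1},\dots,c_k),p\bigr).
\]
It does not depend on $c_i$.

Let $\varepsilon=(\text{root},h_\varepsilon)$, where $h_\varepsilon(\kappa,p)=\rho(t,y,p)$ if $n\ge1$ and $\kappa=[t^y]$ for some tree $t$ over $\Gamma$ and node $y$, and $h_\varepsilon(\kappa,p)=\bot$ otherwise. This is well defined by Lemma~\ref{lem:classes}.

\begin{lemma}\label{lem:sim}
For every tree $t$ over $\Gamma$ and $\iota\in Q$: $t\in L(A,\iota)$ if and only if $\beta_\varepsilon(t)(\iota)=\mathrm{acc}$.
\end{lemma}

\begin{proof}
Suppose that the run of $A$, with no pebble on the tree and no accepting state so far, and the walker are both at $(y,q)$; this holds at the start. If $q$ is accepting, $A$ accepts and the walker exits in $\mathrm{acc}$. Otherwise both consider the same transition. If there is none, both stop, without acceptance and without exit. After a stay or move both are at the same pair, as a move up from the root is not applicable. After a drop with new state $p$ there are three cases. If $\rho(t,y,p)=q'\in Q$, both arrive at $(y,q')$, and $A$ has met no accepting state before and has no pebble on the tree. If $\rho(t,y,p)=\mathrm{acc}$, then $A$ accepts and the walker exits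 in $\mathrm{acc}$. If $\rho(t,y,p)=\bot$, then $A$ never accepts and the walker stops. If these rounds go on forever, $A$ does not accept and the walker does not exit.
\end{proof}

\begin{lemma}[Composition]\label{lem:comp}
Let $E$ be a piece with $k\ge1$ holes, let $E'$ be a piece with $l\ge0$ holes, and let $F$ be obtained by filling hole $i$ of $E$ with $E'$. Attach classes $c_j$ to the holes $j\ne i$ of $E$ and classes $d\in\mathcal K^l$ to the holes of $E'$; these are the classes attached to the holes of $F$. Put $c_i=E'(d)$, $c=(c_1,\dots,c_k)$, and, for a frame $\alpha$, $\alpha_i=\alpha\cdot_i(E,c)$. In the frame $\alpha$: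
\begin{itemize}
\item[(C1)] the frame in $F$ of a hole $j\ne i$ of $E$ is $\alpha\cdot_j(E,c)$, and the frame in $F$ of hole $j$ of $E'$ is $\alpha_i\cdot_j(E',d)$;
\item[(C2)] the device of $F$ is obtained by connecting port $i$ of $b_\alpha(E,c)$ to port $U$ of $b_{\alpha_i}(E',d)$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\alpha=(\sigma,h)$ and $\alpha_i=(\sigma_i,h_i)$.

(C1) The sides of the holes are the same in $F$. With $\kappa$ in hole $j\ne i$ of $E$, the class of $F$ is $E(c_1,\dots,\kappa,\dots,c_k)$, because $E'$ contributes $c_i$. With $\kappa$ in hole $j$ of $E'$, it is $E(c_1,\dots,\kappa',\dots,c_k)$ with $\kappa'=E'(d_1,\dots,\kappa,\dots,d_l)$ in position $i$, and $h$ applied to this class and $p$ is $h_i(\kappa',p)$, as required.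

(C2) We compare single steps of the walker in $F$. At a node $y$ of $E$, the label and type are those in $E$, and the class of $F^y$ is $E^y(c)$, so the step is that of the walker in $(E,c,\alpha)$. At a node $y$ of $E'$, the label and type are those in $E'$ when its root is given position $\sigma_i$; this position is left or right, since the root of $E$ is not a hole. A drop at $y$ is resolved by $h(E(c_1,\dots,\kappa,\dots,c_k),p)=h_i(\kappa,p)$ with $\kappa=E'^{\,y}(d)$. So the step is that of the walker in $(E',d,\alpha_i)$. An exit of the first walker through $i$ in state $q$ is an arrival at the root of $E'$ in state $q$, and an exit of the second through $U$ in state $q$, by (W1) or (W2), is an arrival at the parent of hole $i$ in state $q$. Hence the run of the walker in $F$ is the token run in the connected devices. It stops or is infinite if and only if some application of a device is undefined or there are infinitely many applications.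
\end{proof}

The \emph{profile} of a tree $t$ over $\Gamma$ is $\Phi(t)=\bigl([t],(\beta_\alpha(t))_\alpha\bigr)$, where $\alpha$ ranges over all frames. There are finitely many profiles.

\begin{lemma}\label{lem:profile}
The profile of $E[t_1,\dots,t_k]$ is determined by the piece $E$ and the profiles of the trees $t_1,\dots,t_k$. If $\Phi(T^+)=\Phi(T^-)$, then $C[T^+]\in L(A,\iota)\Leftrightarrow C[T^-]\in L(A,\iota)$ for all one-hole contexts $C$ over $\Gamma$ and all $\iota\in Q$.
\end{lemma}

\begin{proof}
Let $c_i=[t_i]$. The class is $E(c)$. Filling the holes one at a time, Lemma~\ref{lem:comp} shows that $\beta_\alpha(E[t_1,\dots,t_k])$ is $b_\alpha(E,c)$ with each port $i$ closed by $\beta_{\alpha\cdot_i(E,c)}(t_i)$. So $\Phi(C[T^+])=\Phi(C[T^-])$ if $C$ is a piece, and also if $C$ is trivial. Lemma~\ref{lem:sim} concludes.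
\end{proof}

It remains to construct a positive and a negative level-$(n+1)$ unit with the same profile.

\section{A homogeneous context}\label{sec:homog}

We need a tree $Z$ of blanks and a two-hole piece $\Theta$ whose devices satisfy (H1) and (H2). In addition the holes of $\Theta$ must have the same frame as $\Theta$ itself, so that the upper and the lower copy define the same device.

\subsection*{A stable blank tree}

Let $G_{\mathrm b},G_1,G_2,G_3$ be the blank, the wall, the goal and the start whose subunits are $P^+$ and $P^-$ according to the signs. Since $P^+\equiv P^-$ and $\equiv$ is a congruence, these four gadgets have the same class. This is the one place where the units given by the induction hypothesis are used.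

Let $t_0=G_{\mathrm b}$ and $t_{i+1}=x(t_i,t_i)$. There are finitely many profiles, so there are $\lambda,\pi\ge1$ with $\Phi(t_{\lambda+\pi})=\Phi(t_\lambda)$. Put $Z=t_\lambda$ and $\zeta=[Z]$. For $a=1,2,3$ let $Z_a$ be $Z$ with its leftmost gadget replaced by $G_a$; then $[Z_a]=\zeta$. The profiles of the $Z_a$ may differ from that of $Z$, and nothing will be assumed about them. Let $D$ be the two-hole piece obtained from $t_{\lambda+\pi}$ by making holes at the addresses $0^\pi$ and $10^{\pi-1}$, one in each subtree of the root. The subtrees at these addresses are copies of $t_\lambda$, so $D[Z,Z]=t_{\lambda+\pi}$ and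
\begin{equation}\label{eq:DZZ}
\Phi(D[Z,Z])=\Phi(Z),\qquad D(\zeta,\zeta)=\zeta .
\end{equation}

\subsection*{Types}

A \emph{$\zeta$-piece} is a piece $E$ with $E(\zeta,\dots,\zeta)=\zeta$; for a tree this means $[E]=\zeta$. Examples are $Z,Z_1,Z_2,Z_3$ and $D$. For a $\zeta$-piece we always attach $\zeta$ to all holes, and we write $b_\alpha(E)$, $\alpha\cdot_iE$, and $\alpha\cdot K$ if $K$ has one hole. The \emph{type} $\operatorname{tp}(E)$ is the map that sends a frame $\alpha$ to $(\alpha\cdot_1E,\dots,\alpha\cdot_kE,b_\alpha(E))$. For each $k$ there are finitely many types. Two trees of class $\zeta$ have the same type if and only if they have the same profile.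

\begin{lemma}\label{lem:types}
Filling hole $i$ of a $\zeta$-piece $E$ with a $\zeta$-piece $E'$ gives a $\zeta$-piece $F$. The type of $F$ is determined by $\operatorname{tp}(E)$, $i$ and $\operatorname{tp}(E')$, and the holes $j\neq i$ of $E$ have the same frames in $F$ as in $E$.
\end{lemma}

\begin{proof}
In Lemma~\ref{lem:comp} we have $c_i=E'(\zeta,\dots,\zeta)=\zeta$, so $c=(\zeta,\dots,\zeta)$ and $F(\zeta,\dots,\zeta)=E(c)=\zeta$. The formulas (C1) and (C2) involve only the components of the two types.
\end{proof}

Thus, in an expression built from $\zeta$-pieces by filling holes, any subexpression can be replaced by a $\zeta$-piece of the same type without changing the type of the whole. We use this freely. For one-hole pieces we write $KK'$ for $K[K']$.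

Let $D_0=D[\,\cdot\,,Z]$ and $D_1=D[Z,\,\cdot\,]$, and for a nonempty word $w=w_1\cdots w_r$ over $\{0,1\}$ let $D_w=D_{w_1}\cdots D_{w_r}$. As $D_0[Z]=D_1[Z]=D[Z,Z]$, equation \eqref{eq:DZZ} and induction on the length of $w$ give
\begin{equation}\label{eq:DwZ}
\operatorname{tp}(D_w[Z])=\operatorname{tp}(Z).
\end{equation}
Let $\mathbb S=\{\operatorname{tp}(D_w):w\in\{0,1\}^+\}$. By Lemma~\ref{lem:types} the product $\operatorname{tp}(D_w)\operatorname{tp}(D_{w'})=\operatorname{tp}(D_{ww'})$ is well defined, and it makes $\mathbb S$ a finite semigroup. If two one-hole $\zeta$-pieces $K,K'$ have types in $\mathbb S$, then $\operatorname{tp}(KK')=\operatorname{tp}(K)\operatorname{tp}(K')$.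

\subsection*{Absorbing paths}

We look for $\Theta$ in the form $W[D[V_0,V_1]]$: a path $W$ down to a branching node, the root of the middle copy of $D$, and paths $V_0,V_1$ from there to the holes. Closing one port of a stack of two copies inserts $\Theta[\,\cdot\,,Z]$ or $\Theta[Z,\,\cdot\,]$ above $W$, or below $V_0$, or below $V_1$. All three paths must absorb both insertions. An idempotent absorbs only itself, so we take all paths in one minimal left ideal.

We recall two facts about a finite semigroup $\mathbb S$. First, there is $\omega\ge2$ such that $s^\omega$ is idempotent for all $s\in\mathbb S$: if $N=|\mathbb S|$, then $s^{i+r}=s^i$ for some $i,r\ge1$ with $i,r\le N$, so $s^{2\omega}=s^\omega$ whenever $\omega\ge N$ is a multiple of $N!$. Second, a \emph{left ideal} is a nonempty subset $J$ with $\mathbb SJ\subseteq J$; since $\mathbb S$ is one and is finite, there is a left ideal $J$ that is minimal under inclusion. For such $J$,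
\begin{equation}\label{eq:absorb}
se=s\qquad\text{for all $s\in J$ and all idempotents $e\in J$.}
\end{equation}
Indeed, $\mathbb Se$ is a left ideal contained in $J$, so $\mathbb Se=J$; thus $s=re$ for some $r\in\mathbb S$, and $se=ree=re=s$.

Fix $\omega$ and $J$, and a word $v$ with $\operatorname{tp}(D_v)\in J$. For $i=0,1$ put
\[
v_i=v(iv)^{\omega-1},\qquad V_i=D_{v_i},\qquad e_i=\operatorname{tp}(D_iV_i)=\operatorname{tp}(D_{iv})^\omega ,
\]
and let $W=D_0V_0$, which has type $e_0$. The elements $e_0,e_1$ are idempotent. The words $v_i$ and $iv_i$ consist of a nonempty word followed by $v$, because $\omega\ge2$; so $\operatorname{tp}(V_i)$ and $e_i$ lie in $\mathbb S\operatorname{tp}(D_v)\subseteq J$. By \eqref{eq:absorb},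
\begin{equation}\label{eq:ids}
e_0e_0=e_0e_1=e_0,\qquad\operatorname{tp}(V_0)\,e_0=\operatorname{tp}(V_0),\qquad\operatorname{tp}(V_1)\,e_0=\operatorname{tp}(V_1).
\end{equation}
Define the $\zeta$-pieces
\[
\Delta=D[V_0,V_1],\qquad\Theta=W[\Delta],\qquad\Theta_L=\Theta[\Theta,\,\cdot\,],\qquad\Theta_R=\Theta[\,\cdot\,,\Theta].
\]

\begin{lemma}\label{lem:Theta}
\begin{enumerate}
\item[(a)] $\operatorname{tp}(\Theta[Z,Z])=\operatorname{tp}(Z)$.
\item[(b)] $\operatorname{tp}(\Theta[\,\cdot\,,Z])=\operatorname{tp}(\Theta[Z,\,\cdot\,])=e_0$.
\item[(c)] Filling any one hole of $\Theta_L$ or of $\Theta_R$ with $Z$ gives a two-hole piece of type $\operatorname{tp}(\Theta)$.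
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\Theta[Z,Z]=W[D[V_0[Z],V_1[Z]]]$. By \eqref{eq:DwZ} we may replace $V_i[Z]$ by $Z$, by \eqref{eq:DZZ} then $D[Z,Z]$ by $Z$, and $W[Z]$ has the type of $Z$ by \eqref{eq:DwZ}.

(b) Replacing $V_1[Z]$ by $Z$ in $\Delta[\,\cdot\,,Z]=D[V_0,V_1[Z]]$ gives $D_0V_0$, of type $e_0$. Replacing $V_0[Z]$ by $Z$ in $\Delta[Z,\,\cdot\,]=D[V_0[Z],V_1]$ gives $D_1V_1$, of type $e_1$. So the two types are $e_0e_0$ and $e_0e_1$, both equal to $e_0$ by \eqref{eq:ids}.

(c) Let $K=\Theta[\,\cdot\,,Z]$ and $K'=\Theta[Z,\,\cdot\,]$, both of type $e_0$. The six pieces are
\begin{align*}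
\Theta_L[\,\cdot\,,\cdot\,,Z]&=(KW)[\Delta], & \Theta_R[Z,\cdot\,,\cdot\,]&=(K'W)[\Delta],\\
\Theta_L[\,\cdot\,,Z,\cdot\,]&=W[D[V_0K,V_1]], & \Theta_R[\,\cdot\,,Z,\cdot\,]&=W[D[V_0,V_1K']],\\
\Theta_L[Z,\cdot\,,\cdot\,]&=W[D[V_0K',V_1]], & \Theta_R[\,\cdot\,,\cdot\,,Z]&=W[D[V_0,V_1K]].
\end{align*}
By \eqref{eq:ids}, $KW$ and $K'W$ have type $e_0e_0=\operatorname{tp}(W)$, while $V_iK$ and $V_iK'$ have type $\operatorname{tp}(V_i)e_0=\operatorname{tp}(V_i)$. After these replacements each piece becomes $\Theta$.
\end{proof}

Call a frame $\alpha_0$ \emph{stable} if $\alpha_0\cdot W=\alpha_0$. For every frame $\alpha$ the frame $\alpha\cdot W$ is stable: by (C1), $(\alpha\cdot W)\cdot W=\alpha\cdot WW$, and $WW$ has the type $e_0e_0=e_0$ of $W$.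

\begin{lemma}\label{lem:rotctx}
If $\alpha_0$ is stable, then in the frame $\alpha_0$ all holes of $\Theta,\Theta_L,\Theta_R$ have frame $\alpha_0$, and $b_{\alpha_0}(\Theta_L)=b_{\alpha_0}(\Theta_R)$.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:types} and~\ref{lem:Theta}(b), $\alpha_0\cdot_1\Theta=\alpha_0\cdot\Theta[\,\cdot\,,Z]=\alpha_0\cdot W=\alpha_0$ and $\alpha_0\cdot_2\Theta=\alpha_0\cdot\Theta[Z,\,\cdot\,]=\alpha_0\cdot W=\alpha_0$. By (C1) the three holes of $\Theta_L$ and of $\Theta_R$ then have frame $\alpha_0$ as well.

Let $\vartheta=b_{\alpha_0}(\Theta)$, with the ports of the holes named $L,R$, and let $\varphi=\beta_{\alpha_0}(Z)$. By (C2), $b_{\alpha_0}(\Theta_L)=\vartheta_L$ and $b_{\alpha_0}(\Theta_R)=\vartheta_R$, with the numbering of Figure~\ref{fig:rot}, because the lower copy of $\Theta$ also has frame $\alpha_0$. By (C2) again, filling a hole with $Z$ closes its port with $\varphi$, and the remaining holes keep their order. So parts (a) and (c) of Lemma~\ref{lem:Theta} are the hypotheses (H1) and (H2), and Lemma~\ref{lem:rot} applies.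
\end{proof}

\subsection*{End of the proof of Proposition~\ref{prop:main}}

Lemma~\ref{lem:rotctx} covers only stable frames, while profiles involve all frames. A copy of $W$ on top turns every frame into a stable one. Let
\[
T^+=W\bigl[\Theta_R[Z_1,Z_2,Z_3]\bigr],\qquad T^-=W\bigl[\Theta_L[Z_1,Z_2,Z_3]\bigr].
\]

\emph{Equal profiles.} Both trees have class $\zeta$ by Lemma~\ref{lem:types}. Let $\alpha$ be a frame and $\alpha_0=\alpha\cdot W$. By Lemma~\ref{lem:rotctx} and (C2), the maps $\beta_{\alpha_0}(\Theta_R[Z_1,Z_2,Z_3])$ and $\beta_{\alpha_0}(\Theta_L[Z_1,Z_2,Z_3])$ are obtained from the same device by closing the ports $a=1,2,3$ with the same maps $\beta_{\alpha_0}(Z_a)$. Here $[Z_a]=\zeta$ is essential: it guarantees that the wall, the goal and the start change neither the device of the surrounding piece nor the frames of the other holes. So the two maps are equal, and closing the port of $b_\alpha(W)$ with this map gives $\beta_\alpha(T^+)=\beta_\alpha(T^-)$. Hence $\Phi(T^+)=\Phi(T^-)$.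

\emph{Opposite signs.} The pieces $D,W,V_0,V_1$ consist of $x$-nodes and copies of $G_{\mathrm b}$, and each gadget used is a gadget over the level-$n$ units $P^\pm$. So $T^\pm$ are level-$(n+1)$ units whose gadgets are blank, except for a wall in $Z_1$, a goal in $Z_2$ and a start in $Z_3$, in this order. In each copy of $\Theta$ the two holes lie in the left and in the right subtree of the branching node, the root of $\Delta$. In $T^+$ the meet of goal and start is the lower branching node. It lies in the right subtree of the upper one, while the wall lies in the left subtree, so the wall is not below the meet. In $T^-$ the meet of goal and start is the upper branching node, and the wall is below it. By Lemma~\ref{lem:shape}, $T^+$ is positive and $T^-$ is negative.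

By Lemma~\ref{lem:profile}, $T^+$ and $T^-$ have the property stated in Proposition~\ref{prop:main}. This completes the induction, and with it the proofs of Theorems~\ref{thm:main} and~\ref{thm:sharp}. \qed

\begin{thebibliography}{9}
\bibitem{pebble}
\emph{Expressive power of pebble automata}.
\texttt{https://www.mimuw.edu.pl/\textasciitilde{}bojan/upload/conficalpBojanczykSSS06.pdf}
\end{thebibliography}
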